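\title{A non-Radon Borel extension of a product of Radon measures on compact spaces}

\begin{abstract}
The product of Radon measures $\mu_1,\mu_2$ on compact Hausdorff spaces $X_1,X_2$ is defined on $\mathcal B(X_1)\otimes\mathcal B(X_2)$ and has exactly one Radon extension $\mu$ to the Borel $\sigma$-field of $X_1\times X_2$. We show in ZFC that it can also have Borel extensions that are not Radon. We construct $X_1,X_2,\mu_1,\mu_2$, a Borel probability measure $\nu$ extending $\mu_1\otimes\mu_2$, and a decreasing sequence of open sets $W_k$ with $\nu(W_k)=1$ and $\mu(W_k)\to0$. The spaces are Stone spaces of algebras built over the Cantor set by a recursion on the hereditarily countable sets.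
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, measures are countably additive, nonnegative and finite. For a topological space $X$, $\mathcal B(X)$ is the Borel $\sigma$-field, and a \emph{Borel measure} is a measure on $\mathcal B(X)$. A Borel measure $\mu$ is \emph{Radon} if for every $B\in\mathcal B(X)$ and every $\varepsilon>0$ there is a compact $K\subset B$ with $\mu(B\setminus K)<\varepsilon$. It is \emph{$\tau$-additive} if $\mu(\bigcup_\alpha U_\alpha)=\lim_\alpha\mu(U_\alpha)$ for every increasing net $(U_\alpha)$ of open sets. A Radon measure is $\tau$-additive, because a compact subset of $\bigcup_\alpha U_\alpha$ lies in a single $U_\alpha$. We also use the uniqueness principle for measures: two measures that agree on a family of sets closed under finite intersections and containing the whole space agree on the $\sigma$-field generated by that family.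

Let $X_1,X_2$ be compact Hausdorff spaces with Radon measures $\mu_1,\mu_2$. The product measure $\mu_1\otimes\mu_2$ is defined on $\mathcal B(X_1)\otimes\mathcal B(X_2)$, which is contained in $\mathcal B(X_1\times X_2)$, and the inclusion may be strict. The following is known. The measure $\mu_1\otimes\mu_2$ has a unique extension to a $\tau$-additive measure $\mu$ on $\mathcal B(X_1\times X_2)$; this $\mu$ is Radon; and for every Borel set $B\subset X_1\times X_2$, with sections $B_{x_1}=\{x_2:(x_1,x_2)\in B\}$ and $B_{x_2}=\{x_1:(x_1,x_2)\in B\}$, the functions $x_2\mapsto\mu_1(B_{x_2})$ and $x_1\mapsto\mu_2(B_{x_1})$ are measurable with respect to $\mu_2$ and $\mu_1$, and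
\[
\mu(B)=\int_{X_2}\mu_1(B_{x_2})\,\mu_2(dx_2)=\int_{X_1}\mu_2(B_{x_1})\,\mu_1(dx_1).
\]
Since Radon measures are $\tau$-additive, $\mu$ is the only Radon extension. The question, posed as open in \cite{MTS}, is whether it must be the only Borel extension:

\medskip
\emph{Are there compact Hausdorff spaces $X_1,X_2$ and Radon measures $\mu_1,\mu_2$ on them such that $\mu_1\otimes\mu_2$ extends to a Borel measure on $X_1\times X_2$ that is not Radon?}
\medskip

The answer is yes, and no set-theoretic hypothesis beyond ZFC is needed.

\begin{theorem}\label{thm:main}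
There are compact Hausdorff spaces $X_1,X_2$, Radon probability measures $\mu_1,\mu_2$ on them, a Borel probability measure $\nu$ on $X_1\times X_2$ extending $\mu_1\otimes\mu_2$, and open sets $W_0\supset W_1\supset\cdots$ in $X_1\times X_2$ such that
\[
\nu(W_k)=1\ \text{ for all }k,\qquad \mu(W_k)\to0,\qquad \nu(C)\le\mu(W_k)\ \text{ for every compact }C\subset W_k,
\]
where $\mu$ is the $\tau$-additive extension of $\mu_1\otimes\mu_2$. In particular $\nu$ is not Radon.
\end{theorem}

\begin{corollary}\label{cor:main}
In the situation of Theorem~\ref{thm:main}: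
\begin{enumerate}
\item[(1)] The set $W=\bigcap_kW_k$ satisfies $\nu(W)=1$ and $\mu(W)=0$, and every compact subset of $W$ is $\nu$-null.
\item[(2)] The measures $(1-\theta)\mu+\theta\nu$, $0\le\theta\le1$, are pairwise distinct Borel extensions of $\mu_1\otimes\mu_2$, and only the one with $\theta=0$ is Radon.
\item[(3)] There are a compact Hausdorff space $X$ and a Radon probability measure $\rho$ on $X$ such that $\rho\otimes\rho$ has a Borel extension that is not Radon.
\end{enumerate}
\end{corollary}

\subsection*{Simple cases, and what a second extension must do}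

Suppose that $X_2$ has a countable base $(O_n)$, that is, $X_2$ is metrizable. For an open $O\subset X_1\times X_2$ let $P_n$ be the union of all open $P\subset X_1$ with $P\times O_n\subset O$. Then $O=\bigcup_nP_n\times O_n$, the two $\sigma$-fields coincide, and there is nothing to extend. If $\mu_2$ is merely concentrated on a metrizable compact set $X_2'\subset X_2$, then every extension is concentrated on $X_1\times X_2'$ and is determined there by the same argument. In general, the marginals of a Borel extension $\nu$ are multiples of the Radon measures $\mu_1,\mu_2$, and $\nu$ is prescribed on every Borel rectangle. All of this suggests the answer no.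

Let us see where room is left. Let $\nu$ be any Borel extension and $O$ an open set. The finite unions $Q\subset O$ of open rectangles form an increasing net with union $O$, and $\nu(Q)=\mu(Q)$, so
\[
\mu(O)=\sup_Q\nu(Q)\le\nu(O)\le(\mu_1\otimes\mu_2)^*(O),
\]
the right-hand side being the outer measure. If $\nu(O)=\mu(O)$ for all open $O$, then $\nu=\mu$. So a second extension gives some open set more mass than its finite unions of rectangles account for, and it needs an open set whose outer measure for $\mu_1\otimes\mu_2$ exceeds its $\mu$-measure. Having one such set is not yet enough. If $(\mu_1\otimes\mu_2)^*(O)$ is the total mass, then assigning to $(B\cap O)\cup(B'\setminus O)$ the value $(\mu_1\otimes\mu_2)(B)$, for $B,B'$ in the product $\sigma$-field, defines an extension concentrated on $O$; but it lives only on the $\sigma$-field generated by the product $\sigma$-field and $O$. The difficulty is to measure all open sets at once.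

There is a model for measuring all open sets in a non-Radon way. On the compact ordinal space $[0,\omega_1]$ let $\kappa(B)=1$ if $B$ contains a closed unbounded subset of $[0,\omega_1)$, and $\kappa(B)=0$ if the complement of $B$ does. A countable intersection of closed unbounded sets is closed and unbounded, so the sets of these two kinds form a $\sigma$-field on which $\kappa$ is a measure. It contains every closed set $C$, since $C\cap[0,\omega_1)$ is either unbounded or disjoint from a tail. The open set $[0,\omega_1)$ has measure $1$, and its compact subsets are bounded, hence null. Two features matter: the measure looks only at late points, and late points are limits of sequences of earlier points, which leaves a closed set little freedom. We want this behavior in the product while both marginals stay Radon.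

\subsection*{Three demands}

Our $\nu$ is the image of a probability measure on an index set $Y$ under a map $y\mapsto z_y=(z^1_y,z^2_y)\in X_1\times X_2$. The spaces $X_1,X_2$ are enlargements of the Cantor set $2^\omega$, and $\mu_1,\mu_2$ are copies of a measure $\lambda$ on $2^\omega$. Each $y$ consists of a point $x=(u,v)\in2^\omega\times2^\omega$ and a label; $z^1_y$ lies over $u$ and $z^2_y$ over $v$. The points $z^1_y,z^2_y$ have countable bases $(\widetilde A^k_y)_k$, $(\widetilde B^k_y)_k$ of clopen neighborhoods, and $W_k=\bigcup_y\widetilde A^k_y\times\widetilde B^k_y$, so that $\nu(W_k)=1$ is automatic. The neighborhoods have to meet three demands.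
\begin{enumerate}
\item[(D1)] \emph{Small products.} In measure, all rectangles $\widetilde A^k_y\times\widetilde B^k_y$ lie over one set $V_k\subset2^\omega\times2^\omega$ with $(\lambda\otimes\lambda)(V_k)\to0$. This gives $\mu(W_k)\to0$.
\item[(D2)] \emph{Thick sides.} Smallness cannot come from one coordinate: the open set $K=\bigcup_y\widetilde A^k_y$ has $\nu(K\times X_2)=1$, so it must have $\mu_1(K)=1$. We shall arrange that $\widetilde A^k_y$ meets, in positive measure, prescribed Borel sets that contain $u$.
\item[(D3)] \emph{Convergence.} The point $z_y$ is a limit of points $z_{y'}$ taken from prescribed countable sets of earlier indices. This makes closed sets measurable.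
\end{enumerate}
Section~\ref{sec:cantor} reconciles (D1) and (D2) in the Cantor square and finds the condition under which (D3) does not destroy (D1). Section~\ref{sec:index} sets up the labels, Section~\ref{sec:nbhd} the neighborhoods, Section~\ref{sec:spaces} the spaces, and Section~\ref{sec:nu} the measure $\nu$. Of the known result above we use only the existence and uniqueness of $\mu$.

\section{Small rectangles in the Cantor square}\label{sec:cantor}

\subsection*{Notation and the base measure}

Let $\omega=\{0,1,\dots\}$ and $\mathfrak c=2^{\aleph_0}$. For $s\in2^\omega$ put $s|l=(s_0,\dots,s_{l-1})$, and let $[\sigma]$ be the cylinder of a finite sequence $\sigma$. For $s\ne s'$ let $\Delta(s,s')=\min\{n:s_n\ne s'_n\}$. The \emph{$n$-th ring} around $u\in2^\omega$ is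
\[
R_n(u)=\{s\ne u:\Delta(u,s)=n\}.
\]
It is a cylinder, equal to $[s|(n+1)]$ for each of its points $s$, and the rings partition $2^\omega\setminus\{u\}$.

Let $\Omega=2^\omega\times2^\omega$. We write its points as $x=(u,v)$, $x'=(u',v')$, $x_i=(u_i,v_i)$, and read $x$ as a sequence of symbols $x_n=(u_n,v_n)\in\{00,01,10,11\}$; the $n$-th symbol of $x_i$ is $x_{i,n}=(u_{i,n},v_{i,n})$. The notation $x|l$ and $[x|l]$ refers to these sequences; the cylinders $[x|l]$ form a base of $\Omega$.

Let $a_n=\frac1{n+2}$, let $\lambda$ be the product measure on $2^\omega$ with $\lambda\{s:s_n=1\}=a_n$, and let $m=\lambda\otimes\lambda$. Under $m$ the symbols $x_n$ are independent, $11$ has probability $a_n^2$, and $10$ and $01$ have the same probability $b_n=a_n(1-a_n)\ge a_n/2$. What matters is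
\[
\sum_na_n^2<\infty,\qquad\sum_nb_n=\infty:
\]
the symbol $11$ is rare, while $10$ and $01$ keep occurring. A point has $\lambda$-measure at most $\prod_n(1-a_n)=0$, so $\lambda$ and $m$ vanish on countable sets. A subset of $\Omega$ is \emph{$m$-null} if it is contained in a Borel set of measure $0$. The small sets of (D1) are the open sets
\[
V_k=\{(s,t)\in\Omega: s_n=t_n=1\text{ for some }n\ge k\},\qquad m(V_k)\le\sum_{n\ge k}a_n^2\to0 .
\]

\subsection*{The basic rectangles}

For $x=(u,v)\in\Omega$, $L\subset\omega$ and $k\in\omega$ define the open sets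
\[
\alpha^k(x,L)=\bigcup\{R_n(u):n\in L,\ n\ge k,\ x_n=01\},\qquad
\beta^k(x,L)=\bigcup\{R_n(v):n\in L,\ n\ge k,\ x_n=10\}.
\]
A point $s$ of $\alpha^k(x,L)$ follows $u$ until a coordinate where $v$ has a $1$ and $u$ does not, and there it switches to $1$.

\begin{example}\label{ex:basic}
Let $x$ begin with $00,\,01,\,00,\,10,\,01$, so $u=00010\dots$ and $v=01001\dots$. Then $\alpha^0(x,\omega)$ contains $R_1(u)=[01]$ and $R_4(u)=[00011]$, and $\beta^0(x,\omega)$ contains $R_3(v)=[0101]$. Take $t\in[0101]$. If $s\in[01]$, then $s$ left $u$ at coordinate $1$, where $t$ still follows $v$, and $s_1=t_1=1$. If $s\in[00011]$, then $t$ left $v$ at coordinate $3$, where $s$ still follows $u$, and $s_3=t_3=1$. This always happens: if $s\in\alpha^k(x,L)$, $t\in\beta^k(x,L)$, $n=\Delta(u,s)$, $n'=\Delta(v,t)$, then $n\ne n'$ because $x_n=01$ and $x_{n'}=10$; if $n<n'$ then $t_n=v_n=1=s_n$, and if $n'<n$ then $s_{n'}=u_{n'}=1=t_{n'}$. Hence $\alpha^k(x,L)\times\beta^k(x,L)\subset V_k$ for all $x$.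
\end{example}

So these rectangles satisfy (D1), and Lemma~\ref{lem:generic}(b) below shows that their sides are thick. They do not satisfy (D3). Imagine points $z_x=(z^1_x,z^2_x)$, for $x$ in some set $\Gamma\subset\Omega$, such that the $k$-th neighborhood of $z^1_x$ contains $z^1_{x'}$, $x'\ne x$, exactly when $u'\in\alpha^k(x,L)$, and symmetrically in the second coordinate. If $x\neq x'$ both lie in $\Gamma\setminus V_k$, then $z_{x'}$ is not in the $k$-th neighborhood of $z_x$, by Example~\ref{ex:basic}. So $\{z_x:x\in\Gamma\setminus V_k\}$ is discrete, all its subsets are relatively open, and a Borel measure carried by the points $z_x$ would have to measure every subset of $\Gamma\setminus V_k$. We have no means of doing that. The neighborhoods of $z_x$ must therefore be enlarged by further points $z_{x'}$, with $x'$ close to $x$, and along with each such point by one of its neighborhoods.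

The enlarged sides produce mixed pairs $(s,t)$, for instance $s$ close to $u'$ and $t\in\beta^k(x,L)$, and these must still lie in $V_k$. Suppose $x'$ agrees with $x$ before an interval $J\subset[k,\infty)$ and $s$ agrees with $u'$ up to the end of $J$. If $t$ leaves $v$ before $J$, then $s$ follows $u$ at that coordinate and the argument of Example~\ref{ex:basic} applies. If $t$ leaves $v$ after $J$, then $t$ follows $v$ on $J$, and we need $n\in J$ with $u'_n=v_n=1$. If $t$ leaves $v$ inside $J$, nothing can be said, so we take $J$ disjoint from $L$. The symmetric pairs need $n'\in J$ with $v'_{n'}=u_{n'}=1$. This leads to the following definition.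

\begin{definition}\label{def:cross}
Let $J\subset\omega$ be a finite interval. Points $x,x'\in\Omega$ \emph{cross on $J$} if $x|\min J=x'|\min J$ and there are $n,n'\in J$ with
\[
x_n=01,\quad x'_n=10,\qquad x_{n'}=10,\quad x'_{n'}=01 .
\]
\end{definition}

Whether $x,x'$ cross on $J$ depends only on their coordinates up to $\max J$, and if they do, then $\Delta(u,u')\in J$ and $\Delta(v,v')\in J$.

The exchange $(u,v)\mapsto(v,u)$ preserves $m$, $V_k$ and crossing, and it interchanges $\alpha$ and $\beta$. All definitions below treat the two coordinates alike. We prove statements for the first coordinate; the proofs for the second are obtained by interchanging $u$ with $v$, $01$ with $10$, and $\alpha$ with $\beta$.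

\subsection*{Crossing partners and thick sides exist almost everywhere}

Since $\sum b_n=\infty$, we can partition $\omega$ into consecutive finite intervals $I_0,I_1,\dots$, called \emph{blocks}, with $\sum_{n\in I_j}b_n\ge4$. The \emph{flip} on a block $J$ is the map $g_J:\Omega\to\Omega$ that exchanges $10$ and $01$ at all coordinates in $J$ and changes nothing else. It is an involution, and it preserves $m$ because $10$ and $01$ are equally likely. If both $10$ and $01$ occur among the $x_n$, $n\in J$, then $x$ and $g_J(x)$ cross on $J$.

\begin{lemma}\label{lem:flip}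
Let $F\subset\Omega$ be Borel with $m(F)>0$, let $l\in\omega$, and let $\mathcal I$ be an infinite set of blocks. There are $J\in\mathcal I$ with $\min J\ge l$ and $x\in F$ such that $g_J(x)\in F$ and both $10$ and $01$ occur among the $x_n$, $n\in J$.
\end{lemma}

\begin{proof}
Choose an open $O\supset F$ with $0.9\,m(O)<m(F)$, and write $O$ as a disjoint union of cylinders $[\tau]$ of lengths $|\tau|\ge l$. If $m(F\cap[\tau])\le0.9\,m[\tau]$ held for all of them, summation would give $m(F)\le0.9\,m(O)$. So $m(F\cap[\tau])>0.9\,m[\tau]$ for some $\tau$. Choose $J\in\mathcal I$ with $\min J\ge|\tau|$. Then $g_J$ maps $[\tau]$ onto itself, so also $m(g_J^{-1}(F)\cap[\tau])>0.9\,m[\tau]$. The event that $10$ does not occur on $J$ is independent of $[\tau]$ and has probability $\prod_{n\in J}(1-b_n)\le e^{-4}$, and the same holds for $01$. So the points of $[\tau]$ with both symbols on $J$ have measure at least $(1-2e^{-4})\,m[\tau]>0.9\,m[\tau]$. Three subsets of $[\tau]$ of relative measure above $0.9$ have a common point $x$.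
\end{proof}

\begin{lemma}\label{lem:generic}
Let $\mathcal I$ be an infinite set of blocks and $L=\bigcup\mathcal I$.
\begin{enumerate}
\item[(a)] Let $P\subset\Omega$. For all $x\in\overline P$ outside an $m$-null set: for every $l$ there are $J\in\mathcal I$ with $\min J\ge l$ and $x'\in P$ such that $x,x'$ cross on $J$.
\item[(b)] Let $E\subset2^\omega$ be Borel. For all $x=(u,v)$ outside an $m$-null set: if $u\in E$ then $\lambda(E\cap\alpha^k(x,L))>0$ for all $k$, and if $v\in E$ then $\lambda(E\cap\beta^k(x,L))>0$ for all $k$.
\end{enumerate}
\end{lemma}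

\begin{proof}
(a) Fix $l$, and let $F_l$ be the set of $x\in\overline P$ for which no such $J,x'$ exist. If $J,x'$ work for $x$, they work for every point of $[x|(1+\max J)]$, so $F_l$ is closed. Suppose $m(F_l)>0$. Lemma~\ref{lem:flip} gives $J\in\mathcal I$ with $\min J\ge l$ and points $x,x''\in F_l$ that cross on $J$. Since $x''\in\overline P$, there is $x'\in P\cap[x''|(1+\max J)]$, and $x,x'$ cross on $J$. This contradicts $x\in F_l$. Hence $\bigcup_lF_l$ is $m$-null.

(b) Let $E^*$ be $E$ minus the union of the countably many cylinders $[\sigma]$ with $\lambda(E\cap[\sigma])=0$. Then $E^*$ is Borel, $\lambda(E\setminus E^*)=0$, and every cylinder around a point of $E^*$ meets $E$ in positive measure. Fix $k$ and let $G_k=\{x:u\in E^*,\ \lambda(E\cap\alpha^k(x,L))=0\}$. It is Borel, because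
\[
\lambda(E\cap\alpha^k(x,L))=\sum_{n\in L,\ n\ge k}1_{\{x_n=01\}}\,\lambda(E\cap R_n(u)),
\]
and the $n$-th term depends only on $x_0,\dots,x_n$. Suppose $m(G_k)>0$. Lemma~\ref{lem:flip} gives $J\in\mathcal I$ with $\min J\ge k$ and points $x,\,x'=g_J(x)$ of $G_k$ with $x\ne x'$. Let $n$ be the first coordinate in $J$ with $x_n\in\{10,01\}$. Then $x|n=x'|n$, and after interchanging $x$ and $x'$ if necessary, $x_n=01$ and $x'_n=10$. So $u'\in R_n(u)$, that is, $[u'|(n+1)]=R_n(u)$, and $R_n(u)\subset\alpha^k(x,L)$ since $n\in L$ and $n\ge k$. As $u'\in E^*$, we get $\lambda(E\cap\alpha^k(x,L))>0$, contradicting $x\in G_k$. So the statement for $u$ holds outside the $m$-null set $\bigcup_kG_k\cup((E\setminus E^*)\times2^\omega)$.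
\end{proof}

The space $X_1$ will see only the first coordinate $u$ of $x$, and $X_2$ only $v$, while the neighborhoods depend on the pair. We therefore restrict to a set of pairs in which each coordinate determines the pair and which is still of full outer measure.

\begin{lemma}\label{lem:Gamma}
There is $\Gamma\subset\Omega$ that meets every Borel set of positive $m$-measure and on which both maps $(u,v)\mapsto u$ and $(u,v)\mapsto v$ are injective.
\end{lemma}

\begin{proof}
We use two standard facts: $2^\omega$ and $\Omega$ have $\mathfrak c$ Borel subsets, and an uncountable Borel subset of $2^\omega$ has cardinality $\mathfrak c$. Enumerate the Borel sets of positive measure as $(H_\xi)_{\xi<\mathfrak c}$, and suppose $(u_\zeta,v_\zeta)$ are chosen for $\zeta<\xi$. By Fubini's theorem the Borel set $\{u:\lambda((H_\xi)_u)>0\}$ has positive $\lambda$-measure, so it is uncountable and has cardinality $\mathfrak c$; choose $u_\xi$ in it different from all $u_\zeta$, $\zeta<\xi$. The section $(H_\xi)_{u_\xi}$ has cardinality $\mathfrak c$ for the same reason; choose $v_\xi$ in it different from all $v_\zeta$,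 $\zeta<\xi$. Put $\Gamma=\{(u_\xi,v_\xi):\xi<\mathfrak c\}$.
\end{proof}

\section{Labels and the index set}\label{sec:index}

Lemma~\ref{lem:generic} has an exceptional null set for each $P$ and each $E$, so a single point can be asked to respect only countably many of them, while $\mathfrak c$ sets have to be respected. The way out is to take many copies $(x,M)$ of each $x$, where the label $M$ specifies countably many tasks, and to let the measure look only at labels that are large enough. Under the continuum hypothesis countable ordinals could serve as labels: list the countable subsets of $\Omega\times\omega_1$ in type $\omega_1$ and let the label $\xi$ take care of those listed before $\xi$ and contained in $\Omega\times\xi$. Without it, a list of length $\mathfrak c$ has uncountable initial segments, and we would lose control of the union of the exceptional sets. What we need is a set of at most $\mathfrak c$ labels in which each label sees countably many countable sets of indices, all carrying earlier labels, and in which any countably many such sets are seen by a common label. The hereditarily countable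 sets provide this, with ``$M$ sees $D$'' meaning $D\in M$.

A set is \emph{hereditarily countable} if its transitive closure (the set of its elements, their elements, and so on) is countable. Let $HC$ be the set of all such sets. We use these standard facts.
\begin{enumerate}
\item[(H1)] $|HC|=\mathfrak c$.
\item[(H2)] The elements of $HC$ are exactly the countable subsets of $HC$.
\item[(H3)] $2^\omega\subset HC$, and $HC$ is closed under Kuratowski pairs $(a,b)=\{\{a\},\{a,b\}\}$.
\item[(H4)] Every set $M$ has an ordinal rank with $\operatorname{rank}a<\operatorname{rank}M$ for $a\in M$. In particular, if $(x',M')\in D\in M$, then $\operatorname{rank}M'<\operatorname{rank}M$.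
\end{enumerate}

Two copies $(x,M)$ and $(x,M')$ of the same $x$ must receive neighborhoods that can be separated, so they should use almost disjoint sets of coordinates. There are $\mathfrak c$ infinite subsets of $\omega$ with pairwise finite intersections (identify $\omega$ with the finite binary sequences and take the sets $\{s|n:n\in\omega\}$, $s\in2^\omega$). By (H1) we can fix infinite sets $\Lambda_M\subset\omega$, $M\in HC$, with $\Lambda_M\cap\Lambda_{M'}$ finite for $M\ne M'$. Put
\[
\mathcal I_M=\{I_{2j+1}:j\in\Lambda_M\},\qquad L^0_M=\bigcup_{j\in\Lambda_M}I_{2j},\qquad L_M=\bigcup_{j\in\Lambda_M}(I_{2j}\cup I_{2j+1}).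
\]
The even blocks serve for the sets $\alpha,\beta$, the odd blocks for crossing. Every $J\in\mathcal I_M$ is contained in $L_M$ and disjoint from $L^0_M$, and $L_M\cap L_{M'}$ is finite for $M\ne M'$. Finally, fix a surjection $c\mapsto E_c$ from $2^\omega$ onto the Borel subsets of $2^\omega$; through the codes $c$ a label can see Borel sets.

By recursion on the rank of $M\in HC$ we define sets $\Gamma_M\subset\Gamma$, and we put
\[
Y=\{(x,M):M\in HC,\ x\in\Gamma_M\}\subset HC,\qquad p(x,M)=x .
\]
By (H4), whether an element $D$ of $M$ is a subset of $Y$ depends only on sets $\Gamma_{M'}$ with $\operatorname{rank}M'<\operatorname{rank}M$. So we may let $\Gamma_M$ be the set of all $x=(u,v)\in\Gamma$ such that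
\begin{enumerate}
\item[(R1)] for every $D\in M$ with $D\subset Y$ and $x\in\overline{p(D)}$, and for every $l$, there are $J\in\mathcal I_M$ with $\min J\ge l$ and $x'\in p(D)$ such that $x,x'$ cross on $J$;
\item[(R2)] for every $c\in M\cap2^\omega$ and every $k$: if $u\in E_c$ then $\lambda(E_c\cap\alpha^k(x,L^0_M))>0$, and if $v\in E_c$ then $\lambda(E_c\cap\beta^k(x,L^0_M))>0$.
\end{enumerate}

\begin{lemma}\label{lem:GammaM}
For every $M\in HC$, the set $\Gamma_M$ meets every Borel set $H\subset\Omega$ with $m(H)>0$.
\end{lemma}

\begin{proof}
Since $M$ is countable, Lemma~\ref{lem:generic}, applied to the sets $P=p(D)$ and $E=E_c$, gives a Borel $m$-null set $Z$ outside which (R1) and (R2) hold. The set $H\setminus Z$ has positive measure, so it meets $\Gamma$ by Lemma~\ref{lem:Gamma}, and $\Gamma\setminus Z\subset\Gamma_M$.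
\end{proof}

\section{The neighborhoods}\label{sec:nbhd}

\subsection*{Definition}

Let $y=(x,M)\in Y$, $x=(u,v)$, and let $\mathcal D_y=\{D\in M:D\subset Y,\ x\in\overline{p(D)}\}$, a countable set. We choose a sequence $(y_i)$ that is going to converge to $y$ and visits every $D\in\mathcal D_y$ infinitely often. If $\mathcal D_y=\emptyset$, the sequence is empty. Otherwise let $D_0,D_1,\dots$ list $\mathcal D_y$ with every element repeated infinitely often, and put $k_{-1}=0$. Given $k_{i-1}$, use (R1) to choose $y_i=(x_i,M_i)\in D_i$ and $J_i\in\mathcal I_M$ with $\min J_i\ge k_{i-1}$ such that $x,x_i$ cross on $J_i$, and put $k_i=1+\max J_i$. Then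
\begin{equation}\label{eq:blocks}
J_i\subset[k_{i-1},k_i),\qquad \min J_i\ge i,\qquad d_i:=\Delta(u,u_i)\in J_i,\qquad \Delta(v,v_i)\in J_i .
\end{equation}
The blocks $J_i$ are pairwise disjoint, the numbers $d_i$ are distinct, and $\operatorname{rank}M_i<\operatorname{rank}M$ by (H4). The objects $y_i,J_i,k_i,d_i$ depend on $y$ and are fixed from now on.

Let $T=2^\omega\sqcup Y$ be the disjoint union, with the maps $e_1,e_2:T\to2^\omega$ given by $e_1(s)=e_2(s)=s$ for $s\in2^\omega$ and $e_1(y)=u$, $e_2(y)=v$ for $y=((u,v),M)$. The part $2^\omega$ of $T$ will carry the measure, the part $Y$ the points $z_y$. For $G\subset T$ the \emph{trace} is $\operatorname{tr}G=G\cap2^\omega$; note $\operatorname{tr}e_1^{-1}(E)=E$. By recursion on the rank of the label define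
\[
A^k_y=\{y\}\cup e_1^{-1}\big(\alpha^k(x,L^0_M)\big)\cup\bigcup_{i\ge k}A^{k_i}_{y_i},\qquad
B^k_y=\{y\}\cup e_2^{-1}\big(\beta^k(x,L^0_M)\big)\cup\bigcup_{i\ge k}B^{k_i}_{y_i}.
\]
The level $k_i$ is chosen beyond $J_i$ so that the whole neighborhood of $y_i$ that is added agrees with $x_i$ on $J_i$. ``Induction'' below is induction on the rank of the label of $y$.

\begin{example}\label{ex:levels}
For $M=\emptyset$ there are no requirements, $\Gamma_\emptyset=\Gamma$, and $A^k_y=\{y\}\cup e_1^{-1}(\alpha^k(x,L^0_\emptyset))$: this is the discrete situation of Section~\ref{sec:cantor}. The set $\Gamma$ is dense in $\Omega$, because cylinders have positive measure. Take a countable $D\subset\Gamma\times\{\emptyset\}$ with $p(D)$ dense and $M=\{D\}$. Then $\mathcal D_y=\{D\}$ for every $y=(x,M)\in Y$, and $A^k_y$ and $B^k_y$ both contain the points $y_i\in D$ with $i\ge k$.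
\end{example}

\begin{lemma}\label{lem:basic}
Let $y=(x,M)\in Y$, $x=(u,v)$, $k\in\omega$.
\begin{enumerate}
\item[(a)] $y\in A^{k+1}_y\subset A^k_y$, and $y_i\in A^k_y$ for $i\ge k$.
\item[(b)] Every $w\in A^k_y\setminus\{y\}$ satisfies $e_1(w)\ne u$ and $k\le\Delta(u,e_1(w))\in L_M$. In particular $A^k_y\subset e_1^{-1}[u|k]$.
\item[(c)] $A^{k_i}_{y_i}\subset e_1^{-1}[u_i|k_i]\subset e_1^{-1}(R_{d_i}(u))$.
\item[(d)] $\operatorname{tr}A^k_y$ is open and contains $\alpha^k(x,L^0_M)$, and $A^k_y\,\triangle\,e_1^{-1}(\operatorname{tr}A^k_y)$ is countable.
\end{enumerate}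
The same holds for $B^k_y,e_2,v,\beta$.
\end{lemma}

\begin{proof}
(a) is read off from the definition, using $y_i\in A^{k_i}_{y_i}$. We prove (b) and (c) together by induction. The first inclusion in (c) is (b) for $y_i$, and the second holds because $d_i<k_i$. Now let $w\in A^k_y\setminus\{y\}$. If $e_1(w)\in\alpha^k(x,L^0_M)$, then $\Delta(u,e_1(w))$ lies in $L^0_M$ and is at least $k$. Otherwise $w\in A^{k_i}_{y_i}$ with $i\ge k$, and by (c) and \eqref{eq:blocks}, $\Delta(u,e_1(w))=d_i\in J_i\subset L_M$ and $d_i\ge i\ge k$.

(d) We have $\operatorname{tr}A^k_y=\alpha^k(x,L^0_M)\cup\bigcup_{i\ge k}\operatorname{tr}A^{k_i}_{y_i}$, which is open by induction. Applying $e_1^{-1}$ and comparing with the definition of $A^k_y$ shows that the symmetric difference is contained in $\{y\}\cup\bigcup_{i\ge k}\big(A^{k_i}_{y_i}\triangle e_1^{-1}(\operatorname{tr}A^{k_i}_{y_i})\big)$, which is countable by induction.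
\end{proof}

\subsection*{The products stay small}

\begin{lemma}\label{lem:small}
$\operatorname{tr}A^k_y\times\operatorname{tr}B^k_y\subset V_k$ for all $y\in Y$ and $k\in\omega$.
\end{lemma}

\begin{proof}
By induction. Let $y=(x,M)$, $s\in\operatorname{tr}A^k_y$, $t\in\operatorname{tr}B^k_y$. We attach to $s$ a \emph{window}, an interval $I(s)\subset[k,\infty)$ such that
\begin{equation}\label{eq:window}
s|\min I(s)=u|\min I(s)\qquad\text{and}\qquad s_n=v_n=1\ \text{ for some }n\in I(s).
\end{equation}
If $s\in\alpha^k(x,L^0_M)$, let $I(s)=\{n\}$ with $n=\Delta(u,s)$; here $n\in L^0_M$, $n\ge k$, $x_n=01$ and $s_n=1$, so \eqref{eq:window} holds. Otherwise $s\in A^{k_i}_{y_i}$ for some $i\ge k$; let $I(s)=J_i$, which lies in $[k,\infty)$ by \eqref{eq:blocks}. By Lemma~\ref{lem:basic}(c), $s|k_i=u_i|k_i$. Since $x,x_i$ cross on $J_i$, the sequences $u_i$ and $u$ agree below $\min J_i$, and there is $n\in J_i$ with $x_n=01$, $x_{i,n}=10$; then $s_n=u_{i,n}=1=v_n$. So \eqref{eq:window} holds again. In the same way $t$ gets a window $I(t)\subset[k,\infty)$, either $\{n'\}$ with $n'\in L^0_M$ and $x_{n'}=10$,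 or $J_j$ with $t\in B^{k_j}_{y_j}$, $j\ge k$, such that $t|\min I(t)=v|\min I(t)$ and $t_{n'}=u_{n'}=1$ for some $n'\in I(t)$.

Suppose the windows are disjoint. If $I(s)$ comes first, then $t$ agrees with $v$ on $I(s)$, and $t_n=v_n=1=s_n$ for the $n$ in \eqref{eq:window}. If $I(t)$ comes first, then $s$ agrees with $u$ on $I(t)$, and $s_{n'}=u_{n'}=1=t_{n'}$. In both cases $(s,t)\in V_k$.

Suppose the windows meet. They cannot both be of the first kind, since $x_n=01$ and $x_n=10$ exclude each other. They cannot be of different kinds, since the blocks $J_i$ are disjoint from $L^0_M$. So they are $J_i$ and $J_j$ with $i=j$, and by induction $(s,t)\in\operatorname{tr}A^{k_i}_{y_i}\times\operatorname{tr}B^{k_i}_{y_i}\subset V_{k_i}\subset V_k$, as $k_i>i\ge k$.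
\end{proof}

\subsection*{The sets $A^k_y$ decide one another}

All the sets $A^{k}_{y}$ will become clopen in one space, and we need $(A^k_y)_k$ to remain a neighborhood base at $y$. So every other set $A^{k'}_{y'}$ must either contain or miss some $A^k_y$. The first step describes such a set near an arbitrary $s\in2^\omega$.

\begin{lemma}\label{lem:local}
Let $y\in Y$, $k\in\omega$, $s\in2^\omega$. There is $l$ such that $A^k_y\cap e_1^{-1}[s|l]$ is empty, or is all of $e_1^{-1}[s|l]$, or equals $A^j_{y^*}\cap e_1^{-1}[s|l]$ for some $j\in\omega$ and some $y^*\in Y$ with $e_1(y^*)=s$. The same holds for $B^k_y,e_2$.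
\end{lemma}

\begin{proof}
By induction. Each of the three alternatives persists when $l$ is increased. Let $y=(x,M)$. If $s=u$, take $y^*=y$, $j=k$, $l=0$. Let $s\ne u$ and $d=\Delta(u,s)$, so that $[s|(d+1)]=R_d(u)$. If $R_d(u)$ is one of the rings that make up $\alpha^k(x,L^0_M)$, the second alternative holds with $l=d+1$. Otherwise $R_d(u)$ is disjoint from $\alpha^k(x,L^0_M)$. It does not contain $u=e_1(y)$, and by Lemma~\ref{lem:basic}(c) the set $A^{k_i}_{y_i}$ is contained in $e_1^{-1}(R_d(u))$ if $d_i=d$ and is disjoint from it if $d_i\ne d$. If no $i\ge k$ has $d_i=d$, the first alternative holds with $l=d+1$. If some $i\ge k$ does, it is unique and $A^k_y\cap e_1^{-1}[s|(d+1)]=A^{k_i}_{y_i}$. Apply the induction hypothesis to $y_i,k_i,s$ and take $l\ge d+1$.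
\end{proof}

Let $\mathfrak A_1$ be the algebra of subsets of $T$ generated by all sets $e_1^{-1}[\sigma]$ and all $A^k_y$, and let $\mathfrak A_2$ be generated by all $e_2^{-1}[\sigma]$ and all $B^k_y$.

\begin{lemma}\label{lem:decide}
\begin{enumerate}
\item[(a)] For $y\in Y$ and $G\in\mathfrak A_1$ there is $k$ with $A^k_y\subset G$ or $A^k_y\cap G=\emptyset$.
\item[(b)] For $G\in\mathfrak A_1$ the set $\operatorname{tr}G$ is Borel and $G\,\triangle\,e_1^{-1}(\operatorname{tr}G)$ is countable.
\end{enumerate}
The same holds for $\mathfrak A_2,B^k_y,e_2$.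
\end{lemma}

\begin{proof}
(a) Fix $y=(x,M)$. The sets $G$ with this property are closed under complements and, since $A^k_y$ decreases in $k$, under finite unions. So it suffices to treat generators. For $G=e_1^{-1}[\sigma]$ take $k=|\sigma|$ and use $A^k_y\subset e_1^{-1}[u|k]$. Let $G=A^{k'}_{y'}$, and apply Lemma~\ref{lem:local} to $y',k'$ and $s=u$. In the first two alternatives take $k=l$. In the third,
\[
G\cap e_1^{-1}[u|l]=A^j_{y^*}\cap e_1^{-1}[u|l],\qquad e_1(y^*)=u .
\]
If $y^*=y$, take $k=\max(j,l)$; then $A^k_y\subset A^j_y\cap e_1^{-1}[u|l]\subset G$. Let $y^*\ne y$. Since $(u,v)\mapsto u$ is injective on $\Gamma$, we have $y^*=(x,M^*)$ with $M^*\ne M$. Choose $k\ge l$ larger than all elements of the finite set $L_M\cap L_{M^*}$, and suppose $w\in A^k_y\cap A^j_{y^*}$. By Lemma~\ref{lem:basic}(b), $y$ is the only point of $A^k_y$ and $y^*$ is the only point of $A^j_{y^*}$ that $e_1$ maps to $u$. Hence $e_1(w)\ne u$, $w\notin\{y,y^*\}$, and $k\le\Delta(u,e_1(w))\in L_M\cap L_{M^*}$, which is impossible. So $A^k_y\cap A^j_{y^*}=\emptyset$, and $A^k_y\cap G=\emptyset$ because $A^k_y\subset e_1^{-1}[u|l]$.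

(b) The maps $G\mapsto\operatorname{tr}G$ and $G\mapsto e_1^{-1}(\operatorname{tr}G)$ commute with complements (in $2^\omega$ and in $T$) and with unions, so the sets $G$ satisfying (b) form an algebra. It contains $e_1^{-1}[\sigma]$, whose trace is $[\sigma]$, and it contains $A^k_y$ by Lemma~\ref{lem:basic}(d).
\end{proof}

\begin{remark}
The last case of (a) is the only place where the injectivity in Lemma~\ref{lem:Gamma} and the almost disjointness of the $\Lambda_M$ are used. If two copies $y=(x,M)$ and $y^*=(x,M^*)$ had $L^0_M=L^0_{M^*}$, then $A^k_y$ would share $e_1^{-1}(\alpha^k(x,L^0_M))$ with $A^0_{y^*}$, while $y\notin A^0_{y^*}$; so (a) would fail for $G=A^0_{y^*}$ as soon as all the sets $\alpha^k(x,L^0_M)$ are nonempty.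
\end{remark}

\section{The spaces and the Radon measures}\label{sec:spaces}

Recall that the \emph{Stone space} of an algebra $\mathfrak A$ of subsets of $T$ is the set of ultrafilters of $\mathfrak A$, with the topology generated by the sets $\widetilde G=\{\xi:G\in\xi\}$, $G\in\mathfrak A$. It is compact and Hausdorff, the sets $\widetilde G$ form a base, and $G\mapsto\widetilde G$ is an isomorphism of $\mathfrak A$ onto the algebra of clopen sets. Let $X_1,X_2$ be the Stone spaces of $\mathfrak A_1,\mathfrak A_2$; we write $\widetilde A^k_y\subset X_1$ and $\widetilde B^k_y\subset X_2$ for the clopen sets of $A^k_y$ and $B^k_y$.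

The function $\widetilde G\mapsto\lambda(\operatorname{tr}G)$ is finitely additive on the clopen sets of $X_1$. Therefore $\sum_rc_r1_{\widetilde G_r}\mapsto\sum_rc_r\lambda(\operatorname{tr}G_r)$ is a well-defined positive linear functional, bounded by the supremum norm, on the space of continuous functions with finitely many values. This space is uniformly dense in $C(X_1)$ by the Stone--Weierstrass theorem, so the functional extends to a positive functional on $C(X_1)$, and the Riesz representation theorem gives a Radon probability measure $\mu_1$ on $X_1$ with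
\begin{equation}\label{eq:mu}
\mu_1(\widetilde G)=\lambda(\operatorname{tr}G)\qquad(G\in\mathfrak A_1).
\end{equation}
Define $\mu_2$ on $X_2$ in the same way from $\mathfrak A_2$.

For $y\in Y$ let $z^1_y=\{G\in\mathfrak A_1:y\in G\}\in X_1$, so that $z^1_y\in\widetilde G$ if and only if $y\in G$. Define $z^2_y\in X_2$ likewise, and put $z_y=(z^1_y,z^2_y)$.

\begin{lemma}\label{lem:base}
The sets $\widetilde A^k_y$, $k\in\omega$, form a neighborhood base at $z^1_y$, and the sets $\widetilde B^k_y$ form one at $z^2_y$. If $\mathcal D_y\ne\emptyset$, then $z_{y_i}\to z_y$.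
\end{lemma}

\begin{proof}
If $z^1_y\in\widetilde G$, then $y\in G\cap A^k_y$ for all $k$, so Lemma~\ref{lem:decide}(a) gives $k$ with $A^k_y\subset G$, hence $\widetilde A^k_y\subset\widetilde G$. By Lemma~\ref{lem:basic}(a), $z_{y_i}\in\widetilde A^k_y\times\widetilde B^k_y$ for $i\ge k$.
\end{proof}

An open subset of $X_1$ is a union of possibly uncountably many clopen sets. Because $\mu_1$ is Radon, countably many of them suffice in measure, and their traces give a Borel subset of $2^\omega$ that represents the open set.

\begin{lemma}\label{lem:open}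
Let $K\subset X_1$ be open. There are $G_0,G_1,\dots\in\mathfrak A_1$ with $\widetilde G_r\subset K$ such that the Borel set $E=\bigcup_r\operatorname{tr}G_r$ satisfies $\lambda(E)=\mu_1(K)$ and $\lambda(\operatorname{tr}G\setminus E)=0$ for every $G\in\mathfrak A_1$ with $\widetilde G\subset K$. The same holds for $X_2$.
\end{lemma}

\begin{proof}
Choose compact sets $K_r\subset K$ with $\mu_1(K\setminus K_r)\to0$. Each $K_r$ is covered by finitely many clopen subsets of $K$, hence by one such set $\widetilde G_r$. Put $G_{\le n}=G_0\cup\dots\cup G_n$. By \eqref{eq:mu}, $\lambda(E)=\lim_n\lambda(\operatorname{tr}G_{\le n})=\lim_n\mu_1(\widetilde G_{\le n})=\mu_1(K)$. If $\widetilde G\subset K$, then $\lambda(\operatorname{tr}G\setminus E)\le\lambda(\operatorname{tr}(G\setminus G_{\le n}))=\mu_1(\widetilde G\setminus\widetilde G_{\le n})\le\mu_1(K\setminus K_n)\to0$.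
\end{proof}

\section{The measure $\nu$}\label{sec:nu}

\subsection*{A measure on $Y$ that looks only at large labels}

For $S\subset Y$ and $M\in HC$ let $S_M=\{x\in\Gamma_M:(x,M)\in S\}$. We call $S$ measurable if these sections stabilize, modulo null sets, to the trace of a Borel set. Precisely, for a Borel set $H\subset\Omega$ and a countable set $a\subset HC$, we say that $(H,a)$ \emph{represents} $S$ if
\[
S_M\,\triangle\,(H\cap\Gamma_M)\ \text{ is $m$-null for every }M\in HC\text{ with }M\supset a .
\]
Let $\mathcal S$ be the family of sets $S\subset Y$ that have a representation. The cones $\{M:M\supset a\}$ play the role of the closed unbounded sets in Section~\ref{sec:intro}: the intersection of countably many cones is the cone of $\bigcup_ra_r$, and it is nonempty because $\bigcup_ra_r\in HC$ by (H2).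

\begin{lemma}\label{lem:eta}
$\mathcal S$ is a $\sigma$-field of subsets of $Y$, and $\eta(S)=m(H)$, for $(H,a)$ representing $S$, is a well-defined probability measure on $\mathcal S$.
\end{lemma}

\begin{proof}
Let $(H,a)$ and $(H',a')$ represent $S$, and take $M=a\cup a'\in HC$. Then $(H\triangle H')\cap\Gamma_M$ is contained in a Borel set $Z$ with $m(Z)=0$. The Borel set $(H\triangle H')\setminus Z$ misses $\Gamma_M$, so it is null by Lemma~\ref{lem:GammaM}. Hence $m(H\triangle H')=0$, and $\eta$ is well defined.

The pair $(\Omega,\emptyset)$ represents $Y$, so $\eta(Y)=1$. If $(H,a)$ represents $S$, then $(\Omega\setminus H,a)$ represents $Y\setminus S$, with the same symmetric differences. If $(H_r,a_r)$ represents $S_r$ for $r\in\omega$, then $(\bigcup_rH_r,\bigcup_ra_r)$ represents $\bigcup_rS_r$, because the symmetric difference of two unions is contained in the union of the symmetric differences; the same holds for intersections. If the $S_r$ are pairwise disjoint, then for $r\ne r'$ the empty set is represented both by $(H_r\cap H_{r'},a_r\cup a_{r'})$ and by $(\emptyset,\emptyset)$, so $m(H_r\cap H_{r'})=0$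 and $\eta(\bigcup_rS_r)=m(\bigcup_rH_r)=\sum_r\eta(S_r)$.
\end{proof}

For $O\subset X_1\times X_2$ put $Y[O]=\{y\in Y:z_y\in O\}$.

\subsection*{All Borel sets are measurable}

Here (D3) is used. A closed set that contains the points $z_{y'}$, $y'\in D$, is forced to contain $z_{(x,M)}$ for all $M\ni D$ and all $x\in\Gamma_M\cap\overline{p(D)}$.

\begin{proposition}\label{prop:borel}
$Y[O]\in\mathcal S$ for every Borel set $O\subset X_1\times X_2$.
\end{proposition}

\begin{proof}
The sets $O$ with $Y[O]\in\mathcal S$ form a $\sigma$-field, so it suffices to treat a closed set $C$. Let $F=\overline{p(Y[C])}\subset\Omega$. Since $\Omega$ is second countable, there is a countable $D\subset Y[C]$ with $\overline{p(D)}=F$, and $D\in HC$ by (H2). We show that $(F,\{D\})$ represents $Y[C]$, with no exceptional set. Let $D\in M\in HC$, $x\in\Gamma_M$ and $y=(x,M)$. If $y\in Y[C]$, then $x=p(y)\in F$. Conversely, let $x\in F$. Then $D\in\mathcal D_y$, so $y_i\in D\subset Y[C]$ for infinitely many $i$. Since $z_{y_i}\to z_y$ by Lemma~\ref{lem:base} and $C$ is closed, $z_y\in C$.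
\end{proof}

Hence $\nu(O)=\eta(Y[O])$ defines a Borel probability measure $\nu$ on $X_1\times X_2$. The proof shows that $\nu(C)=m\big(\overline{p(Y[C])}\big)$ for closed $C$.

\subsection*{The measure $\nu$ extends the product}

Here (D2) is used. An open set $K\subset X_1$ could try to collect many points $z^1_y$ at no cost in $\mu_1$-measure. Requirement (R2) prevents this once the label sees a code for the complement of the Borel set representing $K$.

\begin{proposition}\label{prop:extends}
$\nu=\mu_1\otimes\mu_2$ on $\mathcal B(X_1)\otimes\mathcal B(X_2)$.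
\end{proposition}

\begin{proof}
Let $K\subset X_1$ be open, take $G_r$ and $E$ from Lemma~\ref{lem:open}, and choose $c\in2^\omega$ with $E_c=2^\omega\setminus E$. We claim: if $c\in M\in HC$, then for all but countably many $x=(u,v)\in\Gamma_M$,
\begin{equation}\label{eq:claim}
z^1_{(x,M)}\in K\iff u\in E .
\end{equation}
Let $y=(x,M)$. Suppose $z^1_y\in K$. By Lemma~\ref{lem:base}, $\widetilde A^k_y\subset K$ for some $k$, so $\lambda(\operatorname{tr}A^k_y\setminus E)=0$ by Lemma~\ref{lem:open}. Since $\alpha^k(x,L^0_M)\subset\operatorname{tr}A^k_y$, we get $\lambda(E_c\cap\alpha^k(x,L^0_M))=0$, and (R2) gives $u\notin E_c$, that is, $u\in E$. Conversely, suppose $u\in E$ and $y$ lies outside the set $\bigcup_r\big(G_r\triangle e_1^{-1}(\operatorname{tr}G_r)\big)$, which is countable by Lemma~\ref{lem:decide}(b). Pick $r$ with $u\in\operatorname{tr}G_r$. Then $y\in e_1^{-1}(\operatorname{tr}G_r)$, so $y\in G_r$ and $z^1_y\in\widetilde G_r\subset K$. This proves the claim.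

Now let $K_1\subset X_1$ and $K_2\subset X_2$ be open, with associated Borel sets $E^1,E^2$ and codes $c_1,c_2$ for their complements. By \eqref{eq:claim} and its counterpart for $X_2$, and because countable sets are $m$-null, $(E^1\times E^2,\{c_1,c_2\})$ represents $Y[K_1\times K_2]$. Therefore
\[
\nu(K_1\times K_2)=\lambda(E^1)\lambda(E^2)=\mu_1(K_1)\mu_2(K_2).
\]
The open rectangles are closed under finite intersections, include $X_1\times X_2$, and generate $\mathcal B(X_1)\otimes\mathcal B(X_2)$. The uniqueness principle finishes the proof.
\end{proof}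

\subsection*{The measure $\nu$ is not Radon}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:borel} and~\ref{prop:extends}, $\nu$ is a Borel probability measure extending $\mu_1\otimes\mu_2$. Let
\[
W_k=\bigcup_{y\in Y}\widetilde A^k_y\times\widetilde B^k_y .
\]
These sets are open and decrease in $k$ by Lemma~\ref{lem:basic}(a). Since $z_y\in W_k$ for every $y$, we have $Y[W_k]=Y$ and $\nu(W_k)=1$.

For $G\in\mathfrak A_1$ and $G'\in\mathfrak A_2$, \eqref{eq:mu} gives $(\mu_1\otimes\mu_2)(\widetilde G\times\widetilde{G'})=m(\operatorname{tr}G\times\operatorname{tr}G')$. Intersections of such rectangles correspond to intersections of the trace rectangles, so by inclusion--exclusion a finite union of clopen rectangles has the same measure as the union of the trace rectangles. For $Q=\bigcup_{y\in Y_0}\widetilde A^k_y\times\widetilde B^k_y$ with $Y_0\subset Y$ finite, Lemma~\ref{lem:small} yields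
\[
\mu(Q)=(\mu_1\otimes\mu_2)(Q)=m\Big(\bigcup_{y\in Y_0}\operatorname{tr}A^k_y\times\operatorname{tr}B^k_y\Big)\le m(V_k).
\]
These sets $Q$ form an increasing net of open sets with union $W_k$, so $\mu(W_k)\le m(V_k)\to0$ by $\tau$-additivity. A compact set $C\subset W_k$ is contained in one such $Q$, which belongs to the product $\sigma$-field, and so
\[
\nu(C)\le\nu(Q)=\mu(Q)\le\mu(W_k).
\]
For $k$ with $\mu(W_k)<\frac12$ we get $\nu(W_k\setminus C)>\frac12$ for every compact $C\subset W_k$, so $\nu$ is not Radon.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]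
(1) The sets $W_k$ decrease, so $\nu(W)=\lim_k\nu(W_k)=1$ and $\mu(W)=\lim_k\mu(W_k)=0$. A compact $C\subset W$ has $\nu(C)\le\mu(W_k)$ for all $k$.

(2) Each of these measures extends $\mu_1\otimes\mu_2$, and $(1-\theta)\mu+\theta\nu$ gives $W$ the value $\theta$, so they are distinct. A Radon extension is $\tau$-additive and hence equals $\mu$, which forces $\theta=0$.

(3) Let $X=X_1\sqcup X_2$ be the topological sum, $\rho=\frac12(\mu_1+\mu_2)$, and $\mu'$ the $\tau$-additive extension of $\rho\otimes\rho$. The set $\Pi=X_1\times X_2$ is clopen in $X\times X$. Put $\nu'(B)=\mu'(B\setminus \Pi)+\frac14\nu(B\cap \Pi)$ for Borel $B\subset X\times X$. If $B\in\mathcal B(X)\otimes\mathcal B(X)$, then $B\cap \Pi\in\mathcal B(X_1)\otimes\mathcal B(X_2)$ and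
\[
\tfrac14\nu(B\cap \Pi)=\tfrac14(\mu_1\otimes\mu_2)(B\cap \Pi)=(\rho\otimes\rho)(B\cap \Pi),
\]
so $\nu'$ extends $\rho\otimes\rho$. It is not Radon, since $\nu'(W)=\frac14$ while all compact subsets of $W$ are $\nu'$-null by (1).
\end{proof}

\begin{thebibliography}{1}

\bibitem{MTS}
\emph{Measures on topological spaces},
doi:10.1007/bf02432851,
\texttt{https://springerlink.bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak BF02432851.pdf}.

\end{thebibliography}
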